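\title{Maximum stable matching with one-sided ties: the ratio $1+1/e$ is optimal under the Unique Games Conjecture}

\begin{abstract}
We consider the problem of finding a largest stable matching in an instance of stable marriage with incomplete lists in which ties occur on one side only. An algorithm of Lam and Plaxton has performance guarantee $1+1/e$, and under the Unique Games Conjecture (UGC) the problem is NP-hard to approximate within $5/4-\varepsilon$. We show that, under the UGC, for every $L\ge2$ it is NP-hard to approximate the problem within $1+(1-1/L)^L-\varepsilon$, even if each woman's list contains at most one tie, of length $L$ and at the head of the list. Consequently, assuming the UGC and $\mathrm{P}\neq\mathrm{NP}$, the guarantee $5/4$ cannot be achieved and the guarantee $1+1/e$ is optimal. The proof combines a gadget built from the points and axis-parallel lines of the cube $[L]^L$, a theorem of Dinur, Mossel and Regev on Markov operators and influences, and a ranking of partners that men and women read in opposite directions.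
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Stable matchings with ties}

An instance of \emph{stable marriage with ties and incomplete lists} (SMTI) consists of a finite set $U$ of men and a finite set $W$ of women. Each person ranks a subset of the opposite sex, his or her \emph{acceptable} partners, in a preference list. The list may contain \emph{ties}, that is, sets of persons among whom its owner is indifferent. Acceptability is mutual. A \emph{matching} $M$ is a set of acceptable man--woman pairs in which each person appears at most once. An acceptable pair $(u,w)\notin M$ \emph{blocks} $M$ if $u$ is unmatched or strictly prefers $w$ to his partner in $M$, and $w$ is unmatched or strictly prefers $u$ to her partner in $M$. A matching is \emph{stable} if no pair blocks it.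

Only strict preference counts: a person matched to a member of a tie has no reason to move to another member of that tie. A single tie can therefore hide a choice that changes the size of the matching.

\begin{example}\label{ex:two}
Write ties in parentheses and consider the lists
\[
u_1:\ w_1>w_2,\qquad u_2:\ w_1,\qquad w_1:\ (u_1\ u_2),\qquad w_2:\ u_1 .
\]
The matching $\{(u_1,w_1)\}$ is stable, because $u_1$ has his first choice and $w_1$ is indifferent between her two men. The matching $\{(u_1,w_2),(u_2,w_1)\}$ is stable as well, because the only other acceptable pair is $(u_1,w_1)$ and $w_1$ is indifferent. The sizes are $1$ and $2$.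
\end{example}

The ratio $2$ is the largest possible. Two unmatched persons who find each other acceptable form a blocking pair, so every pair of any other matching contains one of the $2|M|$ persons matched by a stable matching $M$. An arbitrary stable matching is thus within a factor $2$ of the largest one, and the question is how much better an efficient algorithm can do.

MAX SMTI is the problem of finding a stable matching $M_{\mathrm{opt}}$ of maximum size; it is NP-hard. An algorithm has \emph{performance guarantee} $\rho\ge1$ if it runs in polynomial time and on every instance outputs a stable matching $M$ with $|M_{\mathrm{opt}}|\le\rho\,|M|$. We study the restriction \emph{1S-MAX SMTI}, in which ties occur on one side only. By symmetry we take the men's lists to be strict and allow ties in the women's lists, as in Example~\ref{ex:two}.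

The following bounds for 1S-MAX SMTI are known. Bauckholt et al.\ improved the performance guarantee from $22/15$ to $13/9$. Lam and Plaxton then obtained the guarantee $\ln4\approx1.3863$ and later $1+1/e\approx1.3679$. In the other direction, for every $\varepsilon>0$ the problem is NP-hard to approximate within $21/19-\varepsilon$, and, assuming the Unique Games Conjecture (UGC, recalled in Section~\ref{sec:ug}), within $5/4-\varepsilon$. Both lower bounds hold even if each woman's list is strictly ordered or is a tie of length $2$. The following question is posed as an open problem in~\cite{open}.

\begin{quote}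
Can the upper bound $1+1/e$ be reduced to $5/4$? That is, does 1S-MAX SMTI have a polynomial-time algorithm with performance guarantee $5/4$?
\end{quote}

A negative answer is to be understood under $\mathrm{P}\ne\mathrm{NP}$, together with the UGC if needed. Since the bound $5/4-\varepsilon$ holds already for ties of length $2$, a positive answer would say that long ties are no harder than the shortest ones. The two numbers themselves suggest otherwise, for they are the two ends of one sequence:
\[
\frac54=1+\Bigl(1-\frac12\Bigr)^2,\qquad 1+\frac1e=\lim_{L\to\infty}\Bigl(1+\Bigl(1-\frac1L\Bigr)^L\Bigr).
\]
One may guess that the $L$-th term is a lower bound for ties of length $L$, and this is what we prove.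

\subsection{Results}

\begin{theorem}\label{thm:main}
Assume the UGC. For every integer $L\ge2$ and every $\varepsilon>0$ it is NP-hard to approximate 1S-MAX SMTI within $1+(1-\frac1L)^L-\varepsilon$. This holds even if every woman's list contains at most one tie, and that tie has length exactly $L$ and is at the head of her list.
\end{theorem}

For $L=3$ the bound is $1+(2/3)^3=35/27>5/4$, which answers the question.

\begin{corollary}\label{cor:question}
Assuming the UGC and $\mathrm{P}\ne\mathrm{NP}$, no polynomial-time algorithm for 1S-MAX SMTI has performance guarantee $5/4$, even if all ties have length $3$.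
\end{corollary}

\begin{corollary}\label{cor:tight}
Under the UGC it is NP-hard to approximate 1S-MAX SMTI within $1+1/e-\varepsilon$ for every $\varepsilon>0$. Hence, by the algorithm of Lam and Plaxton, the optimal performance guarantee, assuming the UGC and $\mathrm{P}\ne\mathrm{NP}$, is exactly $1+1/e$.
\end{corollary}

These results are conditional on the UGC; nothing is claimed under $\mathrm{P}\ne\mathrm{NP}$ alone.

\subsection{Outline of the proof}

We reduce from a form of unique games in which one has to tell whether almost all vertices can be labeled consistently or not even a small fraction can (Section~\ref{sec:ug}, with the proof in Section~\ref{sec:ugproof}). In the instances of 1S-MAX SMTI that we build, each person of interest has a fallback partner of his or her own, and a stable matching is large exactly when many fallback partners are used. The proof has three ingredients.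

\begin{enumerate}
\item A gadget with a family of stable matchings $M_\omega$, $\omega\in[L]^L$, in each of which a fraction $(1-1/L)^L$ of the persons use their fallback partners (Section~\ref{sec:gadget}). This is where the constant comes from.
\item A way to encode labels by choices of $\omega$ in many copies of the gadget, and to decode short lists of labels from an arbitrary stable matching. The decoding tool is a theorem of Dinur, Mossel and Regev (Section~\ref{sec:dmr}); it applies because of one strict inequality satisfied by the gadget.
\item A division of the pairs between different copies into groups that men rank in increasing and women in decreasing order (Section~\ref{sec:reduction}). It prevents a stable matching from escaping the decoding by keeping the dissatisfied men and the dissatisfied women apart.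
\end{enumerate}

Section~\ref{sec:final} derives the theorem and the corollaries. Throughout, $[n]=\{1,\dots,n\}$.

\section{Points and lines of the cube}\label{sec:gadget}

\subsection{Padded instances}

We first arrange that the size of a stable matching is a count of persons of one kind. An instance is \emph{padded} if it consists of $C$ \emph{core men}, $C$ \emph{core women}, and one \emph{private partner} for each core agent: each core man $z$ has a private woman $z^\circ$, each core woman $\ell$ has a private man $\ell^\circ$, a private partner finds only its own core agent acceptable, and it is strictly last on the list of that agent. In a matching, a core agent is \emph{idle} if it is matched to its private partner.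

\begin{lemma}\label{lem:padded}
Let $M$ be a matching in a padded instance.
\begin{enumerate}
\item[(a)] If $M$ is stable, then every core agent is matched.
\item[(b)] If every core agent is matched, then idle men and idle women are equal in number, $|M|=C+\#\{\text{idle men}\}$, and no pair containing a private partner blocks $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If a core agent is unmatched, then so is its private partner, and the two form a blocking pair.

(b) The core agents that are not idle are matched to each other. So if $\iota$ men are idle, there are $C-\iota$ pairs of core agents, exactly $\iota$ women are idle, and $|M|=(C-\iota)+2\iota$. If $(z,z^\circ)\notin M$, then $z$ has a partner whom he strictly prefers to $z^\circ$, so this pair does not block; the same holds for $(\ell^\circ,\ell)$.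
\end{proof}

To prove hardness within $1+\beta-\varepsilon$ it therefore suffices to produce padded instances for which it is hard to tell whether some stable matching has nearly a fraction $\beta$ of idle men, or all stable matchings have almost none. What limits idleness is that an idle man and an idle woman who find each other acceptable form a blocking pair: the idle agents of a stable matching span no edge of the acceptability graph.

\subsection{The case $L=2$}\label{sec:square}

Take as core men the four corners $11,12,21,22$ of a square and as core women its four sides: the horizontal sides $\ast1=\{11,21\}$ and $\ast2=\{12,22\}$, and the vertical sides $1\ast=\{11,12\}$ and $2\ast=\{21,22\}$. A side is indifferent between her two corners. A corner prefers his horizontal side to his vertical side. For instance,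
\[
21:\ \ast1>2\ast>21^\circ,\qquad\qquad 2\ast:\ (21\ \ 22)>(2\ast)^\circ .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.4]
\draw[gray] (0,0) rectangle (1,1);
\draw[line width=2pt] (0,0)--(0.5,0) (0,1)--(0.5,1) (1,0)--(1,0.5);
\fill (0,0) circle (0.05) (1,0) circle (0.05) (0,1) circle (0.05);
\draw[fill=white] (1,1) circle (0.05);
\fill (0.45,-0.05) rectangle (0.55,0.05) (0.45,0.95) rectangle (0.55,1.05) (0.95,0.45) rectangle (1.05,0.55);
\draw[fill=white] (-0.05,0.45) rectangle (0.05,0.55);
\node[below left] at (0,0) {$11$}; \node[below right] at (1,0) {$21$};
\node[above left] at (0,1) {$12$}; \node[above right] at (1,1) {$22$};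
\node[below] at (0.5,-0.05) {$\ast1$}; \node[above] at (0.5,1.05) {$\ast2$};
\node[left] at (-0.05,0.5) {$1\ast$}; \node[right] at (1.05,0.5) {$2\ast$};
\end{tikzpicture}
\caption{The gadget for $L=2$. Men are the corners of the square (circles), women are its sides (boxes), and each man prefers his horizontal side to his vertical side. Thick segments show the matching $M_{11}$. The man $22$ and the woman $1\ast$ (white) are matched to their private partners, which are not drawn.}\label{fig:square}
\end{figure}

Figure~\ref{fig:square} shows a matching $M_{11}$ of size $5$: the pairs $(11,\ast1)$, $(12,\ast2)$, $(21,2\ast)$, with the man $22$ and the woman $1\ast$ idle. It is stable. The women $\ast1,\ast2,2\ast$ are matched within their ties and prefer nobody strictly to their partners. The idle woman $1\ast$ would take $11$ or $12$, but both have their first choices. In the same way each $\omega=\omega_1\omega_2$ gives a stable matching $M_\omega$: the two men with first coordinate $\omega_1$ take the horizontal sides, the vertical side through them is idle, the other vertical side takes her man with second coordinate $\omega_2$, and the corner opposite to $\omega$ is idle. There is also a stable matching of size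 $4$ with no idle agent, for instance $(11,\ast1)$, $(21,2\ast)$, $(22,\ast2)$, $(12,1\ast)$. So the square has stable matchings of sizes $4$ and $5$, with ratio $5/4$. Size $6$ is impossible: a horizontal side is never idle because her men rank her first, and if both vertical sides were idle, then all four men would need their first choices, of which there are only two.

One more feature matters. If $\omega$ is uniformly random, a given man is idle in $M_\omega$ with probability $1/4$, and a given woman with probability $0$ (horizontal) or $1/2$ (vertical). For any man and any woman these probabilities add up to less than $1$. Later we must couple two uniform choices $\omega,\omega'$, made in two copies of the square, so that a given man is never idle in $M_\omega$ while a given woman is idle in $M_{\omega'}$. The slack in the sum of probabilities leaves room for a coupling that is noisy enough for the decoding.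

\subsection{The general gadget}

Fix $L\ge2$. The core men are the points $z\in[L]^L$. For $r\in[L]$, a \emph{line of direction $r$} is a set of $L$ points that agree outside coordinate $r$; the core women are the lines. There are $L^{L-1}$ lines of each direction, hence $L^L$ core women. Let $\ell_r(z)$ be the line of direction $r$ through $z$, and for a line $\ell$ of direction $r$ and $r'\ne r$ let $\ell[r']$ be the common $r'$-th coordinate of its points. The lists are
\begin{align*}
z&:\ \ \ell_1(z)>\ell_2(z)>\dots>\ell_L(z)>[\text{cross women}]>z^\circ,\\
\ell&:\ \ (\text{the $L$ men on }\ell)>[\text{cross men}]>\ell^\circ .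
\end{align*}
The cross partners are core agents of other copies of the gadget. They are strictly ordered and are specified in Section~\ref{sec:reduction}; for now the brackets may be read as empty. A pair $(z,\ell)$ with $z\in\ell$ is a \emph{local} pair.

Let $\Omega=[L]^L$ and $q=|\Omega|=L^L$; this second copy of the cube indexes matchings. For $\omega\in\Omega$ define $M_\omega$ as follows. The man $z$ is matched to $\ell_r(z)$ for the least $r$ with $z_r=\omega_r$, and to $z^\circ$ if there is no such $r$. A line to which no man is matched in this way is matched to her private man. One can think of $L$ rounds: in round $r$ the lines of direction $r$ take away those remaining men with $z_r=\omega_r$, which is a fraction $1/L$ of the remaining men. After $L$ rounds a fraction $(1-1/L)^L$ is left. For a man $z$ and a line $\ell$ of direction $r$ put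
\[
X_z=\{\omega\in\Omega:\ \omega_{r'}\ne z_{r'}\text{ for all }r'\in[L]\},\qquad
Y_\ell=\{\omega\in\Omega:\ \omega_{r'}=\ell[r']\text{ for some }r'<r\}.
\]

\begin{proposition}\label{prop:gadget}
\begin{enumerate}
\item[(a)] For each $\omega\in\Omega$, $M_\omega$ is a matching in which every core agent is matched. The man $z$ is idle if and only if $\omega\in X_z$, and the woman $\ell$ is idle if and only if $\omega\in Y_\ell$. Exactly $(L-1)^L$ men are idle.
\item[(b)] No local pair blocks $M_\omega$.
\item[(c)] For every man $z$ and every woman $\ell$, with $z$ on $\ell$ or not,
\begin{equation}\label{eq:slack}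
|X_z|+|Y_\ell|<q .
\end{equation}
\item[(d)] There is a matching $M_*$ of local pairs that matches all core agents, and no local pair blocks it.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\ell$ have direction $r$. Of the $L$ men on $\ell$, only the man $z$ with $z_r=\omega_r$ can be matched to her, so $M_\omega$ is a matching. This man is matched to $\ell$ if and only if $z_{r'}\ne\omega_{r'}$ for all $r'<r$; since $z_{r'}=\ell[r']$, this says $\omega\notin Y_\ell$. The description of idle men is the definition of $M_\omega$, and for fixed $\omega$ there are $(L-1)^L$ points $z$ that differ from $\omega$ in every coordinate.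

(b) Let $(z,\ell)\notin M_\omega$ be local, with $\ell=\ell_r(z)$. If $\ell$ is not idle, her partner lies in the tie at the head of her list, and she prefers nobody strictly to him. If $\ell$ is idle, then $z_{r'}=\ell[r']=\omega_{r'}$ for some $r'<r$, so $z$ is matched to $\ell_{r''}(z)$ with $r''\le r'<r$, whom he strictly prefers to $\ell$.

(c) We have $|X_z|=(L-1)^L$. For $\ell$ of direction $r$, the complement of $Y_\ell$ consists of the $\omega$ that avoid one given value in each of the first $r-1$ coordinates, so $q-|Y_\ell|=(L-1)^{r-1}L^{L-r+1}$. As $L-r+1\ge1$,
\[
|X_z|=(L-1)^{r-1}(L-1)^{L-r+1}<(L-1)^{r-1}L^{L-r+1}=q-|Y_\ell| .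
\]

(d) Each man lies on $L$ lines and each line contains $L$ men. Counting incidences, any $n$ men meet at least $n$ lines, so Hall's theorem gives a matching of all men to lines, and it covers all lines since the numbers are equal. Every line is matched within her head tie, so no local pair blocks.
\end{proof}

\begin{remark}
The dimension of the cube is forced. In $[L]^d$ there are $L^d$ points and $dL^{d-1}$ lines, and these numbers agree only for $d=L$. Equality is needed for Lemma~\ref{lem:padded}, for $M_*$, and for Lemma~\ref{lem:balance} below.
\end{remark}

\section{Markov operators and influences}\label{sec:dmr}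

\subsection{The theorem of Dinur, Mossel and Regev}

Let $\Omega$ be a set with $q$ elements. A \emph{symmetric Markov operator} on $\Omega$ is a symmetric matrix $T$ indexed by $\Omega$ with nonnegative entries and row sums $1$. If $\omega$ is uniform and $\omega'$ is drawn from the row $T(\omega,\cdot)$, then $\omega'$ is uniform too, so $T$ is a coupling of two uniform elements. The eigenvalues of $T$ are real, they lie in $[-1,1]$ because $\max|T\varphi|\le\max|\varphi|$, and the constant function has eigenvalue $1$. We call $T$ \emph{gapped} if the eigenvalue $1$ is simple and all other eigenvalues have absolute value less than $1$. The operator $T^{\otimes n}$ on functions on $\Omega^n$ applies $T$ independently in each coordinate: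
\[
T^{\otimes n}(h,h')=\prod_{i=1}^nT(h_i,h'_i),\qquad (T^{\otimes n}\psi)(h)=\sum_{h'\in\Omega^n}T^{\otimes n}(h,h')\,\psi(h').
\]
Expectations, inner products and norms refer to the uniform probability measure on $\Omega^n$, and the \emph{density} of a set $A\subseteq\Omega^n$ is $\mathbb{E}\,\mathbf{1}_A$.

Let $E_i$ be the operator that averages a function over coordinate $i$. The $E_i$ are commuting orthogonal projections. Expanding $\prod_i\bigl(E_i+(1-E_i)\bigr)$ gives the \emph{Efron--Stein decomposition}
\[
\varphi=\sum_{S\subseteq[n]}\varphi_S,\qquad \varphi_S=\prod_{i\in S}(1-E_i)\prod_{i\notin S}E_i\ \varphi,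
\]
whose terms are pairwise orthogonal. The \emph{degree-$k$ influence} of coordinate $i$ on $\varphi$ is
\[
I_i^{\le k}(\varphi)=\sum_{S\ni i,\ |S|\le k}\|\varphi_S\|_2^2 .
\]
For example, if $\varphi(h)=\mathbf{1}_X(h_i)$ for a set $X\subseteq\Omega$ with $|X|=\mu q$, then $\varphi_\emptyset=\mu$, $\varphi_{\{i\}}=\varphi-\mu$, and all other terms vanish; for $k\ge1$, coordinate $i$ has influence $\mu(1-\mu)$ and all others have influence $0$. We use three properties.

\begin{enumerate}
\item[(I1)] \emph{Few coordinates are influential.} If $\varphi$ takes values in $[0,1]$, then $\sum_iI_i^{\le k}(\varphi)=\sum_{|S|\le k}|S|\,\|\varphi_S\|_2^2\le k\|\varphi\|_2^2\le k$, so at most $k/\delta$ coordinates have $I_i^{\le k}(\varphi)\ge\delta$. This bound does not depend on $n$.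
\item[(I2)] \emph{Monotonicity.} $I_i^{\le k}(\varphi)$ is nondecreasing in $k$.
\item[(I3)] \emph{Renaming coordinates.} Let $\pi$ be a permutation of $[n]$, and let $\psi(h'')=\varphi(h')$, where $h''_i=h'_{\pi(i)}$ for all $i$. Averaging $\psi$ over coordinate $i$ corresponds to averaging $\varphi$ over coordinate $\pi(i)$, so $\|\psi_S\|_2=\|\varphi_{\pi(S)}\|_2$ and $I_i^{\le k}(\psi)=I_{\pi(i)}^{\le k}(\varphi)$.
\end{enumerate}

\begin{theorem}[Dinur, Mossel and Regev~\cite{DMR}]\label{thm:dmr}
Let $T$ be a gapped symmetric Markov operator on a finite set $\Omega$. For every $\epsilon>0$ there are $\delta>0$ and $k\in\mathbb{N}$ such that for all $n$ and all $\varphi,\psi:\Omega^n\to[0,1]$ the following holds. If $\mathbb{E}\varphi>\epsilon$, $\mathbb{E}\psi>\epsilon$ and $\langle\varphi,T^{\otimes n}\psi\rangle=0$, then some $i\in[n]$ satisfies $I_i^{\le k}(\varphi)\ge\delta$ and $I_i^{\le k}(\psi)\ge\delta$.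
\end{theorem}

By (I2), the conclusion stays true if $\delta$ is decreased and $k$ is increased. For indicators of sets $A,B\subseteq\Omega^n$, the condition $\langle\mathbf{1}_A,T^{\otimes n}\mathbf{1}_B\rangle=0$ says that $T^{\otimes n}$ never moves from $A$ to $B$. The model case is $A=\{h:h_i\in X\}$ and $B=\{h:h_i\in Y\}$ with $T$ vanishing on $X\times Y$. The theorem says that any two sets of constant density that avoid each other resemble the model case at least in sharing an influential coordinate. The gap cannot be dropped: if $T$ is the identity on $\{0,1\}$ and $A,B$ are the strings of even and of odd parity, then the inner product is $0$, but the indicators have Efron--Stein terms only for $S=\emptyset$ and $S=[n]$, so all degree-$k$ influences vanish when $n>k$.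

\subsection{A gapped operator for each man and woman}

We need, for each man $z$ and woman $\ell$ of the gadget, a gapped operator that never moves from $X_z$ to $Y_\ell$. The difficulty lies with the elements of $X_z\cap Y_\ell$: by symmetry they can move neither to $X_z$ nor to $Y_\ell$, so all their mass must go outside $X_z\cup Y_\ell$. Inequality~\eqref{eq:slack} says that there is room to spare.

\begin{lemma}\label{lem:operator}
Let $|\Omega|=q$ and $X,Y\subseteq\Omega$ with $X\ne\emptyset$ and $|X|+|Y|<q$. There is a gapped symmetric Markov operator $T$ on $\Omega$ with $T(\omega,\omega')=0$ whenever $\omega\in X$ and $\omega'\in Y$.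
\end{lemma}

\begin{proof}
Partition $\Omega$ into $D=X\cap Y$, $\Delta=(X\cup Y)\setminus D$ and $Z=\Omega\setminus(X\cup Y)$. From $|D|+|X\cup Y|=|X|+|Y|<q=|Z|+|X\cup Y|$ we get $|D|<|Z|$; in particular $Z\ne\emptyset$. Define
\begin{align*}
T(\omega,\omega')=T(\omega',\omega)&=1/|Z| &&\text{for }\omega\in D,\ \omega'\in Z,\\
T(\omega,\omega')=T(\omega',\omega)&=q^{-2} &&\text{for }\omega\in\Delta,\ \omega'\in Z,\\
T(\omega,\omega)&=1-|Z|\,q^{-2} &&\text{for }\omega\in\Delta,\\
T(\omega,\omega)&=1-|D|/|Z|-|\Delta|\,q^{-2} &&\text{for }\omega\in Z,
\end{align*}
and let all other entries be $0$. The matrix is symmetric and each row sums to $1$. The listed entries are positive; for the last one, $1-|D|/|Z|\ge1/|Z|\ge1/q>|\Delta|q^{-2}$. If $\omega\in X$ and $\omega'\in Y$, then neither lies in $Z$, and $\omega=\omega'$ forces $\omega\in D$; so $T(\omega,\omega')=0$.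

Suppose that $T\varphi=\lambda\varphi$ with $\lambda=\pm1$. Since rows and columns sum to $1$,
\[
\sum_{\omega,\omega'}T(\omega,\omega')\bigl(\varphi(\omega)-\lambda\varphi(\omega')\bigr)^2=2\sum_\omega\varphi(\omega)^2-2\lambda\sum_\omega\varphi(\omega)(T\varphi)(\omega)=0,
\]
so $\varphi(\omega)=\lambda\varphi(\omega')$ whenever $T(\omega,\omega')>0$. Now $T$ is positive on all pairs between $Z$ and $\Omega\setminus Z$, and both sets are nonempty because $X\neq\emptyset$. For $\lambda=1$ it follows that $\varphi$ is constant. For $\lambda=-1$ the positive diagonal entries give $\varphi=0$ on $Z$, and then $\varphi=0$ everywhere. Hence $1$ is simple and $-1$ is not an eigenvalue.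
\end{proof}

By~\eqref{eq:slack} and $|X_z|=(L-1)^L\ge1$, the lemma applies to $X_z$ and $Y_\ell$ for all $z,\ell$; we call the resulting operator $T_{z,\ell}$. In the square, for $z=22$ and $\ell=1\ast$, we have $X_z=\{11\}$, $Y_\ell=\{11,12\}$, $D=\{11\}$, $\Delta=\{12\}$, $Z=\{21,22\}$, and in the order $11,12,21,22$,
\[
T_{z,\ell}=\frac1{16}\begin{pmatrix}0&0&8&8\\0&14&1&1\\8&1&7&0\\8&1&0&7\end{pmatrix}.
\]

\begin{remark}
The strict inequality in Lemma~\ref{lem:operator} is necessary. If $T$ vanishes on $X\times Y$, then $T\mathbf{1}_{\Omega\setminus Y}$ equals $1$ on $X$ and sums to $q-|Y|$, so $|X|+|Y|\le q$. In case of equality $T\mathbf{1}_{\Omega\setminus Y}=\mathbf{1}_X$, so $T$ maps $\mathbf{1}_{\Omega\setminus Y}-|X|/q$ to $\mathbf{1}_X-|X|/q$. These functions have mean zero and the same norm, which is nonzero if $\emptyset\ne X\ne\Omega$, whereas a gapped operator strictly shrinks nonzero functions of mean zero.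
\end{remark}

\section{A strong form of unique games}\label{sec:ug}

A \emph{unique game} with label set $[R]$ is a bipartite multigraph $(P,Q,E)$ with a permutation $\pi_e$ of $[R]$ on each edge $e=(u,v)$, $u\in P$, $v\in Q$. A labeling $a:P\cup Q\to[R]$ \emph{satisfies} $e$ if $\pi_e(a(u))=a(v)$.

\medskip
\noindent\textbf{Unique Games Conjecture} (Khot~\cite{Khot}). \emph{For all $\zeta',\gamma'>0$ there is $R$ such that it is NP-hard to distinguish unique games with label set $[R]$ in which some labeling satisfies at least $(1-\zeta')|E|$ edges from those in which every labeling satisfies at most $\gamma'|E|$ edges.}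
\medskip

This form does not suit our purpose, for two reasons. First, stability is destroyed by a single blocking pair, so we cannot tolerate a few violated edges; we need to delete a few \emph{vertices} and then have all remaining constraints satisfied, while the violated edges of a unique game may touch every vertex. Second, Theorem~\ref{thm:dmr} and (I1) produce a short list of labels for a vertex rather than a single label, and only for those vertices at which the matching has many dissatisfied agents. The following form meets both needs.

A \emph{constraint system} with label set $[R]$ is a finite set $V$ with a family of constraints $(x,y,\pi)$, where $x\ne y$ are elements of $V$ and $\pi$ is a permutation of $[R]$. A labeling $a:V\to[R]$ \emph{satisfies} $(x,y,\pi)$ if $\pi(a(x))=a(y)$. A \emph{$t$-labeling} assigns to each $x$ a nonempty set $\Lambda(x)\subseteq[R]$ with $|\Lambda(x)|\le t$; it \emph{weakly satisfies} $(x,y,\pi)$ if $\pi(\Lambda(x))\cap\Lambda(y)\ne\emptyset$. The constraint is \emph{inside} $J\subseteq V$ if $x,y\in J$.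

\begin{lemma}[cf.\ Khot and Regev~\cite{KR}]\label{lem:strongug}
Assume the UGC. For all $\zeta,\gamma\in(0,1)$ and all integers $t\ge1$ there is $R$ such that it is NP-hard to distinguish the following two kinds of constraint systems with label set $[R]$.
\begin{itemize}
\item YES: there are a labeling and a set $V_0\subseteq V$ with $|V_0|\ge(1-\zeta)|V|$ such that all constraints inside $V_0$ are satisfied.
\item NO: there are no set $J\subseteq V$ with $|J|\ge\gamma|V|$ and $t$-labeling that weakly satisfies all constraints inside $J$.
\end{itemize}
\end{lemma}

The proof is independent of stable matchings and is given in Section~\ref{sec:ugproof}.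

\section{The reduction}\label{sec:reduction}

\subsection{The idea}\label{sec:idea}

To each vertex $x$ of a constraint system we attach a cluster of copies of the gadget, indexed by strings $h\in\Omega^R$. Such a string lists one element of $\Omega$ for each label, and the label $i$ at $x$ is encoded by using the matching $M_{h_i}$ in the copy with index $h$. A constraint $\pi$ from $x$ to $y$ is enforced by making a man $z$ in copy $h$ at $x$ acceptable to a woman $\ell$ in copy $h'$ at $y$ whenever this cannot hurt an encoded labeling that satisfies $\pi$. Such a labeling gives $x$ and $y$ labels $i$ and $\pi(i)$ for some $i$, and it makes both persons idle if and only if $h_i\in X_z$ and $h'_{\pi(i)}\in Y_\ell$. So the pair is made acceptable if this happens for no $i$.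

Now take any stable matching of a NO instance, and suppose for the moment that it uses no cross pair. Then each cluster has as many idle men as idle women. Let $J$ be the set of clusters in which a constant fraction of the agents are idle. For a constraint inside $J$, many idle men at one end must be unacceptable to many idle women at the other end; Theorem~\ref{thm:dmr} then finds a common influential coordinate, so lists of influential coordinates weakly satisfy all constraints inside $J$. Hence $J$ is small and few agents are idle.

The difficulty is that a stable matching may use cross pairs. Then the balance inside a cluster is lost: some clusters may have idle women only, because their men are matched abroad, and other clusters idle men only. No cluster has both, $J$ is empty, and the NO property gives nothing. To repair this we divide the cross pairs into $m$ groups, ranked in opposite orders by men and women, so that not only idle agents but also agents matched in a poor group count as dissatisfied. The group of a pair has to be unpredictable, in the sense that any large family of men and any large family of women have pairs in every group. For this we take $N$ copies of everything and let the group depend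 on the two copy numbers through the following coloring.

\begin{lemma}\label{lem:coloring}
For all $m\in\mathbb{N}$ and $\theta\in(0,1)$ there are $N\in\mathbb{N}$ and a map $\chi:[N]\times[N]\to[m]$ such that for all $S,S'\subseteq[N]$ with $|S|,|S'|\ge\theta N$, every value in $[m]$ is taken on $S\times S'$.
\end{lemma}

\begin{proof}
Choose $\chi$ uniformly at random. There are at most $4^N$ pairs $(S,S')$ and $m$ values, and a given value is missed on a given $S\times S'$ with probability $(1-1/m)^{|S||S'|}\le e^{-\theta^2N^2/m}$. The probability of failure is at most $m\,4^Ne^{-\theta^2N^2/m}$, which is less than $1$ for large $N$.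
\end{proof}

\subsection{The construction}\label{sec:construction}

Fix $L\ge2$, $m\in\mathbb{N}$ and $\kappa,\gamma,\zeta\in(0,1)$. The following further constants depend only on these.
\begin{itemize}
\item $N$ and $\chi$ are given by Lemma~\ref{lem:coloring} for $m$ and $\theta=\kappa/2$. As $N$ is a constant, $\chi$ is found by exhaustive search.
\item Apply Theorem~\ref{thm:dmr} with $\epsilon=\kappa/3$ to each of the finitely many operators $T_{z,\ell}$. Let $\delta$ be the minimum of the resulting values of $\delta$, and $k\ge1$ an upper bound for the resulting values of $k$. The pair $\delta,k$ serves all $T_{z,\ell}$ and all dimensions $n$.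
\item $t=2L^LN\lceil k/\delta\rceil$.
\item $R$ is given by Lemma~\ref{lem:strongug} for $\zeta,\gamma,t$. It is chosen last, which is possible because $\delta$ and $k$ do not depend on the dimension $n=R$.
\end{itemize}

Given a constraint system on $V$ with label set $[R]$, create a copy $(x,h,s)$ of the gadget for each $x\in V$, $h\in\Omega^R$, $s\in[N]$. The copies with fixed $x$ form \emph{cluster} $x$. Core men are written $(x,h,s,z)$ and core women $(x,h,s,\ell)$. We say that $\pi$ is a constraint \emph{from $x$ to $y$} if $(x,y,\pi)$ or $(y,x,\pi^{-1})$ is a constraint of the system; a labeling that satisfies the underlying constraint has $\pi(a(x))=a(y)$ in both cases.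

A core man $(x,h,s,z)$ and a core woman $(y,h',s',\ell)$ with $x\ne y$ form a \emph{cross pair}, and are acceptable to each other, if there is a constraint $\pi$ from $x$ to $y$ such that
\begin{equation}\label{eq:cross}
\text{for all }i\in[R]:\qquad h_i\notin X_z\ \text{ or }\ h'_{\pi(i)}\notin Y_\ell .
\end{equation}
The \emph{group} of the pair is $\chi(s,s')\in[m]$. The brackets in the lists of the gadget are filled as follows, with an arbitrary strict order inside each group:
\begin{itemize}
\item men rank cross women by \emph{increasing} group (group $1$ is best);
\item women rank cross men by \emph{decreasing} group (group $m$ is best).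
\end{itemize}
There are no acceptable pairs other than local pairs, cross pairs and pairs with a private partner.

The result is a padded instance with $C=|V|\,q^RNL^L$ core men and $C$ core women. All men's lists are strict, and the only ties are the ties of length $L$ at the head of the core women's lists. Since $q^R$, $N$ and $L^L$ are constants, the instance is computed in polynomial time.

\subsection{YES instances have a large stable matching}

\begin{proposition}\label{prop:yes}
In the YES case, $|M_{\mathrm{opt}}|\ge C\bigl(1+(1-\zeta)(1-\frac1L)^L\bigr)$.
\end{proposition}

\begin{proof}
Let $a$ and $V_0$ be as in the YES case. In the copy $(x,h,s)$ use $M_\omega$ with $\omega=h_{a(x)}$ if $x\in V_0$, and $M_*$ if $x\notin V_0$. Let $M$ be the union of these matchings. All core agents are matched, so pairs with a private partner do not block by Lemma~\ref{lem:padded}(b), and local pairs do not block by Proposition~\ref{prop:gadget}(b) and (d).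

Suppose that a cross pair $(x,h,s,z)$, $(y,h',s',\ell)$ blocks $M$, and let $\pi$ be a constraint from $x$ to $y$ for which \eqref{eq:cross} holds. A core agent matched in a local pair prefers its partner to all cross partners, so both persons are idle. Since $M_*$ has no idle agents, $x,y\in V_0$, and Proposition~\ref{prop:gadget}(a) gives $h_{a(x)}\in X_z$ and $h'_{a(y)}\in Y_\ell$. All constraints inside $V_0$ are satisfied, so $a(y)=\pi(a(x))$. This contradicts \eqref{eq:cross} for $i=a(x)$. Hence $M$ is stable.

Each of the $|V_0|q^RN$ copies in clusters of $V_0$ has $(L-1)^L$ idle men, so the number of idle men is at least $(1-\zeta)|V|q^RN(L-1)^L=C(1-\zeta)(1-1/L)^L$. Lemma~\ref{lem:padded}(b) gives the size of $M$.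
\end{proof}

\begin{remark}
The ties are used only here, through Proposition~\ref{prop:gadget}(b) and (d). Without them the matchings $M_\omega$ could not all be stable: in the square, if $\ast2$ strictly preferred $22$ to $12$, then $(22,\ast2)$ would block $M_{11}$. The analysis of the NO case makes no use of how core agents rank their local partners.
\end{remark}

\subsection{NO instances have only small stable matchings}

\begin{proposition}\label{prop:no}
In the NO case, every stable matching $M$ satisfies $|M|\le C\bigl(1+\frac1m+\kappa+\gamma\bigr)$.
\end{proposition}

Fix a NO instance and a stable matching $M$. By Lemma~\ref{lem:padded}(a), each core agent is matched in a local pair, matched in a cross pair of some group, or idle. We record this by a \emph{level} in $\{0,1,\dots,m+1\}$: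
\begin{center}
\begin{tabular}{l|ccc}
 & level $0$ & level $g\in[m]$ & level $m+1$\\ \hline
core man & local pair & cross pair of group $g$ & idle\\
core woman & idle & cross pair of group $g$ & local pair
\end{tabular}
\end{center}
Men prefer low levels and women prefer high levels, and the two members of a matched cross pair have the same level.

\begin{lemma}\label{lem:levels}
There is no cross pair of group $j$ whose man has level greater than $j$ and whose woman has level less than $j$.
\end{lemma}

\begin{proof}
Such a pair is not in $M$, since otherwise both levels would be $j$. The man is idle or matched in a group $g>j$, so he strictly prefers the woman to his partner. The woman is idle or matched in a group $g<j$, so she strictly prefers the man to her partner. The pair would block $M$.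
\end{proof}

For a cluster $x$ let $\mu_g(x)$ be the fraction of its core men of level $g$, and $\nu_g(x)$ the fraction of its core women of level $g$. For $j\in[m]$ put
\[
\mu_{>j}(x)=\sum_{g=j+1}^{m+1}\mu_g(x),\qquad \nu_{<j}(x)=\sum_{g=0}^{j-1}\nu_g(x).
\]
Call $x$ \emph{$j$-conflicted} if $\mu_{>j}(x)\ge\kappa$ and $\nu_{<j}(x)\ge\kappa$, and let $J_j$ be the set of $j$-conflicted clusters. Lemma~\ref{lem:conflict} below shows that each $J_j$ is small; it is the decoding argument of Section~\ref{sec:idea} with ``idle'' replaced by ``would rather be matched in group $j$''. Before the proof, let us see what the absence of conflicts buys.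

\begin{example}\label{ex:chain}
Consider only patterns of levels, with no regard to whether they come from a matching, and suppose that in each cluster all men have one level and all women have one level. A cluster whose women are idle (level $0$) and whose men are matched abroad must have its men at level $1$, since otherwise it is $1$-conflicted. These men are matched to women of level $1$ in a second cluster. Its men are not matched locally, since its women are not, and for $m\geq2$ their level is at most $2$, since otherwise the cluster is $2$-conflicted. In general, women at level $g<m$ force the men of the same cluster to level at most $g+1$, and idle men (level $m+1$) can occur only with women at level $m$. The shortest route from idle women to idle men is a chain of $m+1$ types of clusters, type $g\in\{0,\dots,m\}$ having women at level $g$ and men at level $g+1$. With equally many clusters of each type, no cluster is conflicted and a fraction $1/(m+1)$ of the men are idle. For $m=1$, that is, without groups, this fraction is $1/2$, which exceeds $(1-1/L)^L$; so a large $m$ is needed. The opposite orders are needed too. If women also ranked group $1$ best, a cross pair would block only if both members were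 idle or matched in group at least $2$ or in a worse position of their own group; the pattern with two types, idle women with men in group $1$ and idle men with women in group $1$, would contain no cluster in which both sexes are worse off than in some group $j$, whatever the value of $m$.
\end{example}

\begin{lemma}\label{lem:conflict}
For every $j\in[m]$, $|J_j|<\gamma|V|$.
\end{lemma}

\begin{proof}
Fix $j$. For $x\in V$, $s\in[N]$, a point $z$ and a line $\ell$, define subsets of $\Omega^R$ by
\[
A_{x,z,s}=\{h:\ (x,h,s,z)\text{ has level}>j\},\qquad B_{x,\ell,s}=\{h:\ (x,h,s,\ell)\text{ has level}<j\}.
\]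
Let $\Lambda(x)$ be the set of all $i\in[R]$ such that $I_i^{\le k}(\varphi)\ge\delta$ for the indicator $\varphi$ of some $A_{x,z,s}$ or some $B_{x,\ell,s}$; if there is no such $i$, let $\Lambda(x)=\{1\}$. We collect the influential coordinates of all these sets because $\Lambda(x)$ must serve all constraints at $x$ at once, and different constraints will use different sets. There are $2L^LN$ sets for each $x$, so $|\Lambda(x)|\le 2L^LN\lceil k/\delta\rceil=t$ by (I1), and $\Lambda$ is a $t$-labeling. We show that it weakly satisfies every constraint inside $J_j$; the NO property then gives $|J_j|<\gamma|V|$.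

Let $(x,y,\pi)$ be a constraint with $x,y\in J_j$.

\emph{Two dense sets in group $j$.} The average over $(z,s)$ of the density of $A_{x,z,s}$ is $\mu_{>j}(x)\ge\kappa$. So there is $z$ for which the average over $s$ is at least $\kappa$. Let $S$ be the set of $s$ for which $A_{x,z,s}$ has density at least $\kappa/2$. Bounding the density by $1$ on $S$ and by $\kappa/2$ off $S$ gives $\kappa\le|S|/N+\kappa/2$, so $|S|\ge\frac\kappa2N$. The same argument, applied to the sets $B_{y,\ell,s'}$, whose average density is $\nu_{<j}(y)\ge\kappa$, gives a line $\ell$ and a set $S'\subseteq[N]$ with $|S'|\ge\frac\kappa2N$ such that $B_{y,\ell,s'}$ has density at least $\kappa/2$ for all $s'\in S'$. By the choice of $\chi$ there are $s\in S$ and $s'\in S'$ with $\chi(s,s')=j$. Put $A=A_{x,z,s}$ and $B=B_{y,\ell,s'}$.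

\emph{The sets avoid each other.} If $h\in A$ and $h'\in B$ satisfied \eqref{eq:cross} for $\pi$, then $(x,h,s,z)$ and $(y,h',s',\ell)$ would be a cross pair of group $j$ excluded by Lemma~\ref{lem:levels}. So \eqref{eq:cross} fails for all $h\in A$, $h'\in B$. For $h'\in\Omega^R$ define $h''$ by $h''_i=h'_{\pi(i)}$; the map $h'\mapsto h''$ is a bijection of $\Omega^R$, and we put $\psi(h'')=\mathbf{1}_B(h')$. With $T=T_{z,\ell}$,
\[
\langle\mathbf{1}_A,T^{\otimes R}\psi\rangle=q^{-R}\sum_{h\in A}\ \sum_{h'\in B}\ \prod_{i=1}^RT\bigl(h_i,h'_{\pi(i)}\bigr).
\]
In each term there is $i$ with $h_i\in X_z$ and $h'_{\pi(i)}\in Y_\ell$, and the corresponding factor is $0$ by Lemma~\ref{lem:operator}. Hence the inner product is $0$.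

\emph{Decoding.} Both $\mathbf{1}_A$ and $\psi$ have expectation at least $\kappa/2>\kappa/3$. By Theorem~\ref{thm:dmr} there is $i$ with $I_i^{\le k}(\mathbf{1}_A)\ge\delta$ and $I_i^{\le k}(\psi)\ge\delta$, and $I_i^{\le k}(\psi)=I_{\pi(i)}^{\le k}(\mathbf{1}_B)$ by (I3). Thus $i\in\Lambda(x)$ and $\pi(i)\in\Lambda(y)$, and the constraint is weakly satisfied.
\end{proof}

What remains of the balance inside a cluster is that the men and the women who are \emph{not matched locally} are equal in number. In an unconflicted cluster this turns into the following inequality, which is one link of the chain in Example~\ref{ex:chain}.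

\begin{lemma}\label{lem:balance}
If $x\notin J_j$, then $\mu_{>j}(x)\le\sum_{g=j}^m\nu_g(x)+\kappa$.
\end{lemma}

\begin{proof}
If $\mu_{>j}(x)<\kappa$ there is nothing to prove. Otherwise $\nu_{<j}(x)<\kappa$. Cluster $x$ has as many core men as core women, and local pairs stay inside it, so $\mu_0(x)=\nu_{m+1}(x)$. Therefore
\[
\mu_{>j}(x)\le1-\mu_0(x)=1-\nu_{m+1}(x)=\nu_{<j}(x)+\sum_{g=j}^m\nu_g(x)\le\kappa+\sum_{g=j}^m\nu_g(x).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:no}]
Let $\mathbb{E}_x$ denote the average over $x\in V$, and put $F_g=\mathbb{E}_x\,\mu_g(x)$ for $1\le g\le m+1$. All clusters have $C/|V|$ core men and $C/|V|$ core women, so $F_g$ is the fraction of all core men of level $g$. For $g\in[m]$ also $F_g=\mathbb{E}_x\,\nu_g(x)$, because each pair of $M$ of group $g$ has one core man and one core woman of level $g$. Fix $j\in[m]$. For all $x$,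
\[
\mu_{>j}(x)\le\sum_{g=j}^m\nu_g(x)+\kappa+\mathbf{1}_{J_j}(x),
\]
by Lemma~\ref{lem:balance} if $x\notin J_j$ and by $\mu_{>j}(x)\le1$ if $x\in J_j$. Averaging over $x$ and using Lemma~\ref{lem:conflict},
\[
\sum_{g=j+1}^{m+1}F_g\le\sum_{g=j}^mF_g+\kappa+\gamma .
\]
The terms with $j<g\le m$ cancel, leaving $F_{m+1}\le F_j+\kappa+\gamma$: each single group must contain about as many pairs of $M$ as there are idle men. Summing over $j\in[m]$ and using $\sum_{j=1}^mF_j\le1$ gives $F_{m+1}\le\frac1m+\kappa+\gamma$. Since $F_{m+1}$ is the fraction of idle men, Lemma~\ref{lem:padded}(b) gives $|M|=C(1+F_{m+1})$, and the bound follows.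
\end{proof}

\section{Proof of the theorem and the corollaries}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L\ge2$, $\beta=(1-1/L)^L$ and $\varepsilon>0$. An algorithm with guarantee $\rho$ also has every larger guarantee, so we may assume $\varepsilon<\beta$. Put $\rho=1+\beta-\varepsilon>1$. The quotient
\[
\frac{1+(1-\zeta)\beta}{1+1/m+\kappa+\gamma}
\]
tends to $1+\beta>\rho$ as $\zeta,\kappa,\gamma,1/m\to0$; fix $m,\kappa,\gamma,\zeta$ for which it exceeds $\rho$. Given a constraint system as in Lemma~\ref{lem:strongug}, build the instance of Section~\ref{sec:construction}, which satisfies the restriction on ties in the theorem, and run an algorithm with performance guarantee $\rho$ on it. In the YES case the output has size at least $|M_{\mathrm{opt}}|/\rho>C(1+\frac1m+\kappa+\gamma)$ by Proposition~\ref{prop:yes}. In the NO case it has size at most $C(1+\frac1m+\kappa+\gamma)$ by Proposition~\ref{prop:no}. So the size of the output distinguishes the two cases, which is NP-hard under the UGC by Lemma~\ref{lem:strongug}.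
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:question}]
We have $35/27-5/4=5/108>0$. Take $L=3$ and $0<\varepsilon<5/108$. An algorithm with guarantee $5/4$ on instances with all ties of length $3$ has guarantee $35/27-\varepsilon$ on them, and under the UGC this implies $\mathrm{P}=\mathrm{NP}$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:tight}]
As $L\to\infty$, $(1-1/L)^L$ tends to $1/e$ (from below, since $1-1/L<e^{-1/L}$). Given $\varepsilon>0$, choose $L$ with $(1-1/L)^L\ge1/e-\varepsilon/2$ and apply Theorem~\ref{thm:main} with $\varepsilon/2$. So no constant below $1+1/e$ is a performance guarantee if the UGC and $\mathrm{P}\ne\mathrm{NP}$ hold, while $1+1/e$ is the guarantee of the algorithm of Lam and Plaxton.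
\end{proof}

\section{From unique games to the strong form}\label{sec:ugproof}

We prove Lemma~\ref{lem:strongug} by reduction from unique games. A vertex of the new system is a vertex $u\in P$ together with $t+1$ edges at $u$, and two such objects are compared whenever they reach a common vertex of $Q$. In the YES case we discard the objects that contain a violated edge; they are few, and all constraints among the others hold. In the NO case the number $t+1$ is what matters: a list of $t$ labels must account for $t+1$ edges, so one label accounts for two of them. For $t=1$ this is plain, since a single label must account for both edges. If this happens often for random edges at $u$, then one label of $u$ accounts for a constant fraction of all edges at $u$, and such labels satisfy too many edges of the unique game.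

\begin{proof}[Proof of Lemma~\ref{lem:strongug}]
Put
\[
t'=t(t+1),\qquad \tau=\frac{\gamma}{4(t+1)^2t'},\qquad \zeta'=\frac{\zeta}{2(t+1)},\qquad \zeta''=\tfrac12\min(\zeta,\gamma),
\]
choose $\gamma'$ with $0<\gamma'<\gamma\tau/(4t')$, and let $R$ be given by the UGC for $\zeta',\gamma'$. Let $(P,Q,E)$ be a unique game with label set $[R]$. Deleting isolated vertices does not change the fraction of satisfied edges, so we assume that there are none. Let $d_u\ge1$ be the degree of $u\in P$.

\emph{Construction.} A \emph{star} is a tuple $\sigma=(u;e_1,\dots,e_{t+1})$, where $u\in P$ and the $e_i$ are edges at $u$, repetitions allowed. Its weight is $\mathrm{wt}(\sigma)=\frac{d_u}{|E|}\,d_u^{-(t+1)}$. This is the probability of $\sigma$ when $u$ is chosen with probability $d_u/|E|$ and then the $e_i$ independently and uniformly among the edges at $u$. So the weights sum to $1$, and each $e_i$ is uniform in $E$. The lemma counts vertices without weights, so we replace weights by multiplicities. Let $b=\sum_ud_u^{t+1}\le|E|^{t+1}$ be the number of stars and $K=\lceil b/\zeta''\rceil$, so that $b\le\zeta''K$. Let $V$ consist of $\lceil K\,\mathrm{wt}(\sigma)\rceil$ clones of each star $\sigma$. For any set $\Sigma$ of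 stars,
\begin{equation}\label{eq:clones}
K\,\mathrm{wt}(\Sigma)\le\#\{\text{clones of stars in }\Sigma\}\le K\,\mathrm{wt}(\Sigma)+b\le K\bigl(\mathrm{wt}(\Sigma)+\zeta''\bigr);
\end{equation}
in particular $|V|\ge K$, and $|V|$ is polynomial in $|E|$. For distinct clones $x$ of $\sigma=(u;e_1,\dots,e_{t+1})$ and $x'$ of $\sigma'=(u';e'_1,\dots,e'_{t+1})$, where $\sigma=\sigma'$ is allowed, and for all $i,i'$ such that $e_i$ and $e'_{i'}$ have the same endpoint in $Q$, add the constraint $(x,x',\pi_{e'_{i'}}^{-1}\circ\pi_{e_i})$. It is satisfied by labels $\alpha$ at $x$ and $\alpha'$ at $x'$ exactly if $\pi_{e_i}(\alpha)=\pi_{e'_{i'}}(\alpha')$, that is, if both propose the same label for the common endpoint.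

\emph{YES case.} Let $a$ satisfy at least $(1-\zeta')|E|$ edges. Label each clone of a star at $u$ by $a(u)$, and let $V_0$ be the set of clones of stars all of whose edges are satisfied by $a$. A constraint inside $V_0$ holds because $\pi_{e_i}(a(u))=a(v)=\pi_{e'_{i'}}(a(u'))$ for the common endpoint $v$. Since each $e_i$ is uniform in $E$, the remaining stars have weight at most $(t+1)\zeta'=\zeta/2$, and by \eqref{eq:clones} they have at most $K(\zeta/2+\zeta'')\le\zeta K\le\zeta|V|$ clones.

\emph{NO case.} Suppose that every labeling of the unique game satisfies at most $\gamma'|E|$ edges, but that there are $J\subseteq V$ with $|J|\ge\gamma|V|$ and a $t$-labeling $\Lambda$ that weakly satisfies all constraints inside $J$. Let $\Sigma$ be the set of stars with a clone in $J$. By \eqref{eq:clones}, $\gamma K\le|J|\le K(\mathrm{wt}(\Sigma)+\zeta'')$, so $\mathrm{wt}(\Sigma)\ge\gamma-\zeta''\ge\gamma/2$. For each $\sigma\in\Sigma$ fix one clone in $J$ and write $\Lambda(\sigma)$ for its set of labels.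

\emph{Lists for $Q$.} Call $v\in Q$ \emph{touched} if it is an endpoint of an edge of some star in $\Sigma$, and in that case fix one such star $\sigma_v$. Let $\Gamma_v$ be the union of the sets $\pi_e(\Lambda(\sigma_v))$ over the edges $e$ of $\sigma_v$ with endpoint $v$. Then $1\le|\Gamma_v|\le t(t+1)=t'$. We claim that
\begin{equation}\label{eq:hit}
\pi_e(\Lambda(\sigma))\cap\Gamma_v\ne\emptyset\quad\text{for every }\sigma\in\Sigma\text{ and every edge }e\text{ of }\sigma\text{ with endpoint }v.
\end{equation}
If $\sigma=\sigma_v$, then $\pi_e(\Lambda(\sigma))\subseteq\Gamma_v$; this is why $\Gamma_v$ is a union over all edges of $\sigma_v$ that end in $v$. If $\sigma\ne\sigma_v$, the fixed clones are distinct members of $J$. Take an edge $e'$ of $\sigma_v$ with endpoint $v$. The constraint $\pi_{e'}^{-1}\circ\pi_e$ between the clones is weakly satisfied, so $\pi_e(\Lambda(\sigma))$ meets $\pi_{e'}(\Lambda(\sigma_v))\subseteq\Gamma_v$.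

\emph{Labels for $P$.} For $u\in P$ let $\beta_u$ be the fraction of the $d_u^{t+1}$ stars at $u$ that lie in $\Sigma$, and call $u$ \emph{heavy} if $\beta_u\ge\gamma/4$. We have $\sum_u\frac{d_u}{|E|}\beta_u=\mathrm{wt}(\Sigma)\ge\gamma/2$, and the vertices that are not heavy contribute at most $\gamma/4$ to this sum. Since $\beta_u\le1$, it follows that $\sum_{u\text{ heavy}}d_u\ge\frac\gamma4|E|$.

For $\alpha\in[R]$ let $E_\alpha(u)$ be the set of edges $e=(u,v)$ at $u$ with $v$ touched and $\pi_e(\alpha)\in\Gamma_v$, and let $\eta_\alpha(u)=|E_\alpha(u)|/d_u$. An edge $e=(u,v)$ lies in $E_\alpha(u)$ for at most $|\Gamma_v|\le t'$ labels $\alpha$, so $\sum_\alpha\eta_\alpha(u)\le t'$. Let $\sigma=(u;e_1,\dots,e_{t+1})\in\Sigma$. By \eqref{eq:hit}, each $e_i$ lies in $E_\alpha(u)$ for some $\alpha\in\Lambda(\sigma)$. As $|\Lambda(\sigma)|\le t$, there are indices $i<i'$ and a label $\alpha$ with $e_i,e_{i'}\in E_\alpha(u)$. The sets $E_\alpha(u)$ do not depend on $\sigma$, and the edges of a uniformly random star at $u$ are independent. A union bound over $i<i'$ and $\alpha$ gives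
\[
\beta_u\le\binom{t+1}2\sum_\alpha\eta_\alpha(u)^2\le(t+1)^2\,t'\,\max_\alpha\eta_\alpha(u).
\]
So each heavy $u$ has a label $a(u)$ with $\eta_{a(u)}(u)\ge\gamma/\bigl(4(t+1)^2t'\bigr)=\tau$.

\emph{Counting satisfied edges.} Give each heavy $u$ the label $a(u)$, each touched $v$ a uniformly random label from $\Gamma_v$, and all other vertices arbitrary labels. For heavy $u$, each edge $e=(u,v)\in E_{a(u)}(u)$ is satisfied with probability $1/|\Gamma_v|\ge1/t'$. The expected number of satisfied edges is at least
\[
\sum_{u\text{ heavy}}\frac{\tau d_u}{t'}\ \ge\ \frac{\gamma\tau}{4t'}\,|E|\ >\ \gamma'|E|,
\]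
so some labeling satisfies more than $\gamma'|E|$ edges, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DMR}
Dinur, Mossel and Regev, \emph{Conditional hardness for approximate coloring}, SIAM J. Comput. 39 (2009).

\bibitem{Khot}
Khot, 2002.

\bibitem{KR}
Khot and Regev, JCSS, 2008.

\bibitem{open}
\emph{Selected open problems in matching under preferences},
\texttt{https://hpi.de/\allowbreak friedrich/\allowbreak publications/\allowbreak 2019/\allowbreak Document/\allowbreak puma-friedrich/\allowbreak Selected\_open\_problems\allowbreak \%20in\_matching\_\allowbreak under\_preferences.pdf/\allowbreak 88f166d836f1d4de\allowbreak 85644453276ee8b0.html\allowbreak ?cHash=\allowbreak b75620cb6cd37864\allowbreak e7df72fcd5eedac2}.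

\end{thebibliography}
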